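\title{The Sharp Gap for Norms of Central Idempotents on Finite and Compact Groups}

\begin{abstract}
We prove that a nonzero central idempotent of the convolution algebra $L^1(G)$ of a finite group $G$ has norm $1$ or norm at least $\frac{1+\sqrt2}{2}$. This is the constant in Saeki's theorem for abelian groups, and it is attained on $\mathbb{Z}/4$. The same statement holds for all compact groups. The normalized idempotent is a matrix coefficient of a unitary representation, so it defines a subadditive angle on the group, and the bound follows once the balls for this angle grow almost additively. Clifford theory, a fourth-moment estimate and a product-set inequality establish this growth in a minimal counterexample.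
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite group. The algebra $L^1(G)$ consists of the functions $f\colon G\to\mathbb{C}$ with norm and convolution
\[
\|f\|_1=\frac1{|G|}\sum_{x\in G}|f(x)|,\qquad (f*g)(x)=\frac1{|G|}\sum_{y\in G}f(y)g(y^{-1}x).
\]
For a compact group the definitions are the same, with normalized Haar measure in place of normalized counting measure. The center $ZL^1(G)$ consists of the class functions; for finite $G$ it is spanned by the set $\operatorname{Irr}(G)$ of irreducible characters. Write $d_\chi=\chi(1)$ for the degree of $\chi$. Since $\chi*\chi=\chi/d_\chi$ and $\chi*\chi'=0$ for $\chi\ne\chi'$, the idempotents of $ZL^1(G)$, that is, the class functions $\psi$ with $\psi*\psi=\psi$, are the functions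
\[
\psi_F=\sum_{\chi\in F}d_\chi\chi ,\qquad F\subseteq\operatorname{Irr}(G).
\]
Convolution with $\psi_F$ is the orthogonal projection of $L^2(G)$ onto the span of the matrix coefficients of the representations in $F$. On $L^1(G)$ the same projection has operator norm $\|\psi_F\|_1$, because $\|\psi_F*f\|_1\le\|\psi_F\|_1\|f\|_1$ with equality for $f=\mathbf{1}_{\{1\}}$. So $\|\psi_F\|_1$ measures how far an orthogonal projection is from being a contraction of $L^1(G)$.

From $\|\psi\|_1=\|\psi*\psi\|_1\le\|\psi\|_1^2$, a nonzero idempotent has norm at least $1$. The value $1$ occurs only for the functions $|G:H|\,\nu\mathbf{1}_H$, with $H$ a normal subgroup and $\nu$ a $G$-invariant linear character of $H$ (Lemma~\ref{lem:normone}). How close to $1$ can the other norms be? The simplest candidates are sums of two linear characters. For $G=\mathbb{Z}/k$ and $\psi(x)=1+e^{2\pi ix/k}$ the values of $|\psi|$ are $2,0$ for $k=2$, they are $2,1,1$ for $k=3$, and $2,\sqrt2,0,\sqrt2$ for $k=4$. The norms are $1$, $\frac43$ and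
\[
\kappa=\frac{1+\sqrt2}{2}\approx1.207 .
\]
Two theorems describe the gap above $1$. Rider's theorem says that if $G$ is compact and $\psi$ is an idempotent of $ZL^1(G)$ with $\|\psi\|_1>1$, then $\|\psi\|_1>\frac{301}{300}$. Saeki's theorem says that if $G$ is locally compact abelian, then $\|\psi\|_1>1$ implies $\|\psi\|_1\ge\kappa$. By the example on $\mathbb{Z}/4$, no constant larger than $\kappa$ can hold for all finite groups, and small nonabelian groups do not go below it. For the character $\chi$ of degree $2$ of $S_3$, the function $|2\chi|$ takes the values $4,2,2,0,0,0$, and the norm is $\frac43$. For a faithful character $\chi$ of degree $2$ of the dihedral group of order $16$, the function $|2\chi|$ equals $4$ twice, $2\sqrt2$ four times and $0$ elsewhere, and the norm is $\frac{8+8\sqrt2}{16}=\kappa$ again. It is conjectured in \cite{gap} that for every finite group $G$, an idempotent $\psi$ of $ZL^1(G)$ with $\|\psi\|_1>1$ satisfies $\|\psi\|_1\ge\kappa$. We prove this.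

\begin{theorem}\label{thm:finite}
Let $G$ be a finite group and $\psi\ne0$ an idempotent of $ZL^1(G)$. Then $\|\psi\|_1=1$ or $\|\psi\|_1\ge\frac{1+\sqrt2}2$.
\end{theorem}

\begin{theorem}\label{thm:compact}
The same holds for every compact group $G$.
\end{theorem}

The constant is sharp in both theorems, by the example on $\mathbb{Z}/4$.

The proof has an analytic half and a structural half. The function $\psi/\psi(1)$ is a diagonal matrix coefficient of a unitary representation, so $\theta=\arccos|\psi/\psi(1)|$ is an angle and satisfies the triangle inequality. The bound $\|\psi\|_1\ge\kappa$ says that a certain weight $f(\theta)$ has nonnegative average, and $f$ is negative only at small angles (Section~\ref{sec:angle}). If the balls $\{\theta\le\sigma\}$ grow almost additively in $\sigma$, the elements at large angles pay for those at small angles (Section~\ref{sec:numeric}). Such growth holds unless a small ball fills more than a tenth of a coset of a normal subgroup (Section~\ref{sec:product}). The structural half excludes this in a minimal counterexample.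 Clifford theory makes the characters in $F$ irreducible and distinct on normal subgroups (Section~\ref{sec:clifford}), which spreads $|\psi|^2$ evenly over cosets, and a fourth-moment estimate makes $\psi(1)$ large (Section~\ref{sec:fourth}). Section~\ref{sec:finite} assembles the proof of Theorem~\ref{thm:finite}. Section~\ref{sec:compact} deduces Theorem~\ref{thm:compact} and is not needed for finite groups.

Besides Saeki's theorem and basic Clifford theory we use the list of nonsolvable transitive permutation groups of degrees $5$, $6$, $7$ (see, e.g., \cite{DM}) and, for Theorem~\ref{thm:compact} only, the basic structure of compact Lie groups and a theorem of Kemperman \cite{Kem}.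

\medskip\noindent\textbf{Conventions.}
Sections~\ref{sec:angle}, \ref{sec:clifford} and~\ref{sec:fourth} are written for compact groups; a reader interested only in Theorem~\ref{thm:finite} may read ``finite'' throughout. Representations are continuous, unitary and finite-dimensional, $\mathbb{E}$ denotes an average with respect to normalized Haar measure, $\chi_N$ is the restriction of $\chi$ to a subgroup $N$, and $Z(H)$ is the center of a group $H$. Angles are measured in degrees. We put
\[
c=\sqrt2-1,\qquad\text{so that}\qquad \kappa=\frac1{2c},\quad \frac1c=\sqrt2+1 .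
\]
Schur orthogonality is used in the following form. If $\Phi,\Phi'$ are irreducible representations of a compact group $N$ and $X,X'$ are operators on their spaces, then
\begin{equation}\label{eq:schur}
\mathbb{E}_{n\in N}\,\operatorname{tr}(X\Phi(n))\,\overline{\operatorname{tr}(X'\Phi'(n))}=
\begin{cases}\operatorname{tr}(XX'^*)/\dim\Phi&\text{if }\Phi=\Phi',\\ 0&\text{if }\Phi\not\cong\Phi'.\end{cases}
\end{equation}

\section{The angle defined by an idempotent}\label{sec:angle}

\subsection{Pairs}
Let $G$ be compact and $\psi$ an idempotent of $ZL^1(G)$. For each irreducible representation $\rho$ the operator $\mathbb{E}_g\,\psi(g)\rho(g^{-1})$ is scalar and idempotent, hence $0$ or $I$, and by the Riemann--Lebesgue lemma it is $I$ for only finitely many $\rho$. So $\psi=\psi_F$ with $F$ finite. A \emph{pair} $(G,F)$ is a compact group $G$ with a finite nonempty set $F\subseteq\operatorname{Irr}(G)$; it is a \emph{finite pair} if $G$ is finite. To a pair we attach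
\[
\psi=\psi_F,\quad D=\psi(1)=\sum_{\chi\in F}d_\chi^2,\quad \tau=\frac\psi D,\quad t=|\tau|,\quad Z=\{g\in G:t(g)=1\},\quad \bar G=G/Z,
\]
and we write $D_F,\tau_F,Z_F$ when several sets $F$ are in play. Let $\rho_\chi$ on $V_\chi$ afford $\chi$. Let $G$ act by left multiplication on $\bigoplus_{\chi\in F}\operatorname{End}(V_\chi)$, with the Hilbert--Schmidt inner product, and let $\xi=\bigoplus_\chi\sqrt{d_\chi/D}\,I$. Then $\|\xi\|^2=\sum_\chi d_\chi^2/D=1$ and
\[
\langle g\xi,\xi\rangle=\sum_{\chi\in F}\frac{d_\chi}D\operatorname{tr}\rho_\chi(g)=\tau(g).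
\]
By Cauchy--Schwarz $t\le1$, and $t(g)=1$ if and only if $g\xi\in\mathbb{C}\xi$, that is, if and only if $g$ acts in all $\rho_\chi$, $\chi\in F$, by one and the same scalar, which is then $\tau(g)$. Hence $Z$ is a closed normal subgroup, $\lambda=\tau|_Z$ is a $G$-invariant linear character of $Z$, and $\tau(gz)=\tau(g)\lambda(z)$ for $z\in Z$. So $t$ is a class function on $\bar G$, equal to $1$ only at the identity. By orthonormality of characters $\mathbb{E}|\psi|^2=D$, so $\mathbb{E}[t^2]=1/D$, and
\begin{equation}\label{eq:ratio}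
\|\psi\|_1=D\,\mathbb{E}[t]=\frac{\mathbb{E}_{\bar G}[t]}{\mathbb{E}_{\bar G}[t^2]},\qquad \mathbb{E}_{\bar G}[t^2]=\frac1D .
\end{equation}

For a closed normal subgroup $N$ and $\varphi\in\operatorname{Irr}(N)$, let $\operatorname{Irr}(G|\varphi)$ be the set of $\chi\in\operatorname{Irr}(G)$ that \emph{lie over} $\varphi$, meaning that $\varphi$ is a constituent of $\chi_N$. Thus $F\subseteq\operatorname{Irr}(G|\lambda)$. If $|G:Z|<\infty$, then
\begin{equation}\label{eq:full}
\sum_{\chi\in\operatorname{Irr}(G|\lambda)}d_\chi\chi=\operatorname{Ind}_Z^G\lambda=|G:Z|\,\lambda\mathbf{1}_Z .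
\end{equation}
Indeed, the second equality is the formula for an induced character, $\lambda$ being invariant; and if $\chi$ lies over $\lambda$, the $\lambda$-isotypic part of $V_\chi$ is $G$-invariant, so $\chi_Z=d_\chi\lambda$ and Frobenius reciprocity gives the first equality.

\begin{lemma}\label{lem:normone}
We have $\|\psi\|_1\ge1$, with equality if and only if $t$ takes only the values $0$ and $1$. In that case $Z$ is open, $D=|G:Z|$, $\psi=|G:Z|\,\lambda\mathbf{1}_Z$ and $F=\operatorname{Irr}(G|\lambda)$.
\end{lemma}

\begin{proof}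
The first statement follows from \eqref{eq:ratio}, since $t\ge t^2$ and $t$ is continuous. If $t\in\{0,1\}$, then $Z=\{t>\frac12\}$ is open, $1/D=\mathbb{E}[t^2]=1/|G:Z|$, and $\psi=D\lambda\mathbf{1}_Z$. Comparing coefficients with \eqref{eq:full} gives $F=\operatorname{Irr}(G|\lambda)$.
\end{proof}

Two reductions are available for every pair. First, $\ker\lambda=\bigcap_{\chi\in F}\ker\chi$, so we may pass to $G/\ker\lambda$ without changing $\|\psi\|_1$, $\bar G$ or $t$. We call the pair \emph{reduced} if $\lambda$ is faithful. In a reduced pair $Z$ is central in $G$, because $\lambda([g,z])=\lambda(gzg^{-1})\lambda(z)^{-1}=1$ for $g\in G$, $z\in Z$. Second, if all $\chi\in F$ are linear, then $\psi$ is inflated from the abelian group $G/\overline{[G,G]}$, and Saeki's theorem gives: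
\begin{equation}\label{eq:saeki}
\text{if all $\chi\in F$ are linear, then $\|\psi\|_1=1$ or $\|\psi\|_1\ge\kappa$.}
\end{equation}

\subsection{Angles and balls}
For unit vectors $u,v$ in a complex Hilbert space, the angle between the lines $\mathbb{C}u$ and $\mathbb{C}v$ is $\angle(u,v)=\arccos|\langle u,v\rangle|\in[0,90^\circ]$. It satisfies $\angle(u,w)\le\angle(u,v)+\angle(v,w)$. To see this, multiply $u$ and $w$ by scalars of modulus $1$ so that $\langle u,v\rangle$ and $\langle v,w\rangle$ are nonnegative. Then the two angles on the right are ordinary angles for the real inner product $\operatorname{Re}\langle\cdot,\cdot\rangle$, their sum is at least $\arccos\operatorname{Re}\langle u,w\rangle$ by the spherical triangle inequality, and $|\langle u,w\rangle|\ge\operatorname{Re}\langle u,w\rangle$.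

Define $\theta\colon\bar G\to[0,90^\circ]$ by $\theta(x)=\arccos t(x)$, which is $\angle(g\xi,\xi)$ for any $g\in G$ representing $x$. Since $G$ acts unitarily, $\angle(gh\xi,\xi)\le\angle(gh\xi,g\xi)+\angle(g\xi,\xi)$ gives $\theta(xy)\le\theta(x)+\theta(y)$. The \emph{balls}
\[
A_\sigma=\{x\in\bar G:\theta(x)\le\sigma\}
\]
are closed, conjugation-invariant, contain $1$, and satisfy
\begin{equation}\label{eq:balls}
A_\beta A_\sigma\subseteq A_{\beta+\sigma}.
\end{equation}

By \eqref{eq:ratio}, $\|\psi\|_1\ge\kappa$ if and only if $\mathbb{E}[t-\kappa t^2]\ge0$. It is convenient to rescale the integrand. For $\vartheta\in[0,90^\circ]$ put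
\begin{equation}\label{eq:f}
f(\vartheta)=\frac2c\bigl(\cos\vartheta-\kappa\cos^2\vartheta\bigr)=1-\Bigl(\frac{\cos\vartheta}c-1\Bigr)^2 .
\end{equation}
Then
\begin{equation}\label{eq:criterion}
\|\psi\|_1\ge\kappa\iff\mathbb{E}_{x\in\bar G}\,f(\theta(x))\ge0 .
\end{equation}
From $1/c=\sqrt2+1$ we get $f(0)=-1$, $f(45^\circ)=\frac12$ and $f(90^\circ)=0$. The maximum $1$ is taken at $\cos\vartheta=c$, and $f(\vartheta)<0$ exactly when $\cos\vartheta>2c$. So each element of $\bar G$ costs at most $1$ if it moves the line $\mathbb{C}\xi$ by a small angle, and earns at most $1$ otherwise. The identity always costs $1$, and the other elements must pay for it.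

\begin{example}\label{ex:z4}
For $G=\mathbb{Z}/4$ and $\psi(x)=1+i^x$ we have $Z=1$, $D=2$, and the angles are $0,45^\circ,90^\circ,45^\circ$. The weights $-1,\frac12,0,\frac12$ add up to $0$, which is the case of equality in \eqref{eq:criterion}.
\end{example}

When no angle is smaller than in this example, the theorem has a short proof, which also shows where the constant comes from.

\begin{lemma}\label{lem:wide}
Let $\bar G$ be finite, $D\le|\bar G|/2$, and $\theta(x)\ge45^\circ$ for all $x\ne1$. Then $\|\psi\|_1\ge\kappa$.
\end{lemma}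

\begin{proof}
Let $M=\sum_{x\in\bar G}t(x)^2=|\bar G|/D\ge2$. For $x\ne1$ we have $t\le1/\sqrt2$, so $t\ge\sqrt2\,t^2$. By \eqref{eq:ratio},
\[
\|\psi\|_1=\frac{\sum_xt(x)}M\ge\frac{1+\sqrt2(M-1)}M=\sqrt2-\frac{\sqrt2-1}M\ge\sqrt2-\frac{\sqrt2-1}2=\kappa.\qedhere
\]
\end{proof}

The hypothesis on $D$ cannot be dropped: for $F=\operatorname{Irr}(G|\lambda)$ all angles off the identity are $90^\circ$, $M=1$, and the norm is $1$. It will be arranged by replacing $F$ with its complement in $\operatorname{Irr}(G|\lambda)$. The real difficulty lies in small angles, where $f$ is negative. The next example shows what compensates for them.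

\begin{example}\label{ex:circle}
Let $G$ be the circle group and $\psi(z)=1+z$. For $z=e^{i\phi}$ with $|\phi|\le180^\circ$ we have $t=\cos(\phi/2)$ and $\theta=|\phi|/2$. Since $2c<\cos30^\circ$, more than a third of the group has negative weight. But the ball $A_\sigma$ is an arc of measure $\sigma/90^\circ$, so the measures of $A_\beta$ and $A_\sigma$ add up to that of $A_{\beta+\sigma}$: products of elements at small angles populate the large angles in proportion. Here $\mathbb{E}[t]=2/\pi$, $\mathbb{E}[t^2]=\frac12$, and $\|\psi\|_1=4/\pi>\kappa$.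
\end{example}

\section{From growth of balls to the bound}\label{sec:numeric}

To use \eqref{eq:balls} we express the average of $f(\theta)$ through the sizes of the balls. Define
\[
a(u)=\arccos\bigl(c(1-\sqrt u)\bigr)\quad(0\le u\le1),\qquad b(u)=\arccos\bigl(c(1+\sqrt u)\bigr)\quad(0\le u\le2).
\]
The function $a$ increases from $\arccos c$ to $90^\circ$, and $b$ decreases from $\arccos c$ to $b(2)=0$. For every $\vartheta\in[0,90^\circ]$,
\begin{equation}\label{eq:layer}
f(\vartheta)=\int_0^1\mathbf{1}[\vartheta\le a(u)]\,du-\int_0^2\mathbf{1}[\vartheta\le b(u)]\,du .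
\end{equation}
Indeed, $\vartheta\le a(u)$ means $\sqrt u\ge1-\cos\vartheta/c$, and $\vartheta\le b(u)$ means $\sqrt u\le\cos\vartheta/c-1$. If $\cos\vartheta\ge c$, the integrals are $1$ and $(\cos\vartheta/c-1)^2\le2$; if $\cos\vartheta<c$, they are $1-(1-\cos\vartheta/c)^2$ and $0$. For a nondecreasing function $\mathcal N\colon[0,90^\circ]\to[0,\infty)$ put
\[
J(\mathcal N)=\int_0^1\mathcal N(a(u))\,du-\int_0^2\mathcal N(b(u))\,du .
\]
Integrating \eqref{eq:layer} over the group and using \eqref{eq:criterion}, we obtain two criteria. If $\mu$ is a Haar measure on $\bar G$, then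
\begin{equation}\label{eq:critcompact}
\|\psi\|_1\ge\kappa\iff J(\mathcal N)\ge0\quad\text{for }\mathcal N(\sigma)=\mu(A_\sigma).
\end{equation}
If $\bar G$ is finite, we leave out the identity, whose weight is $-1$: with $\mathcal N(\sigma)=|A_\sigma|-1$ we have $J(\mathcal N)=\sum_{x\ne1}f(\theta(x))$, and so
\begin{equation}\label{eq:critfinite}
\|\psi\|_1\ge\kappa\iff J(\mathcal N)\ge1\quad\text{for }\mathcal N(\sigma)=|A_\sigma|-1 .
\end{equation}

In $J(\mathcal N)$ the large radii $a(u)$ carry total mass $1$ and the smaller radii $b(u)$ carry total mass $2$. If $\mathcal N(\beta+\sigma)\ge\mathcal N(\beta)+\mathcal N(\sigma)$, as in Example~\ref{ex:circle}, then each radius $a(u)$ pays for two radii $b(u'),b(u'')$ with $b(u')+b(u'')\le a(u)$. The growth that we can prove is slightly weaker: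
\begin{equation}\label{eq:growth}
\mathcal N(\beta+\sigma)\ge\mathcal N(\sigma)+0.9\,\mathcal N(\beta)\qquad(0\le\sigma\le37.5^\circ,\ \beta\ge0,\ \beta+\sigma\le90^\circ).
\end{equation}
We therefore cut the mass of the radii $a(u)$ into ten pieces of size $0.1$. Each piece pays for a piece of size $0.09$ in the role of $\beta$, which covers $u\in[0,0.9]$, and for a piece of size $0.1$ in the role of $\sigma$, which covers $u\in[0.9,1.9]$. What remains are very small radii, and these are paid for by applying \eqref{eq:growth} twice where there is room. For \eqref{eq:critfinite} we need a surplus, so the lemma is quantitative.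

\begin{lemma}\label{lem:numeric}
Let $\mathcal N\colon[0,90^\circ]\to[0,\infty)$ be nondecreasing and satisfy \eqref{eq:growth}.
\begin{enumerate}
\item[(i)] $J(\mathcal N)\ge0.17\,\mathcal N(15^\circ)$.
\item[(ii)] If $15^\circ\le\omega<\arccos0.8$ and $\mathcal N=0$ on $[0,\omega)$, then $J(\mathcal N)\ge\frac18\mathcal N(\omega)$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $0\le j\le9$ define
\begin{gather*}
a_j=a(j/10),\qquad b_j=b(0.09j),\\
q_j=b(0.9+0.1j)\ \ (j\le8),\quad q_9=15^\circ,\qquad p_j=b(0.775+0.1j)\ \ (j\ge2),\quad p_0=p_1=\arccos0.8 .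
\end{gather*}
The cosines of these angles are given by the formulas for $a$ and $b$; for instance $\cos b_j=c(1+0.3\sqrt j)$. Table~\ref{tab:angles} lists them together with lower bounds for the $a_j$ and upper bounds for the other angles. Each bound is verified by comparing two cosines. The closest comparisons, to six digits, are
\begin{align*}
\cos b_9&=.787006>\cos38.1^\circ=.786935, & \cos p_2&=.823217>\cos34.6^\circ=.823136,\\
\cos b_4&=.662742>\cos48.5^\circ=.662620, & \cos b_3&=.629445>\cos51^\circ=.629320,\\
\cos q_3&=.867962>\cos29.8^\circ=.867765, & \cos q_0&=.807171>\cos36.2^\circ=.806960.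
\end{align*}
All $q_j$ and $p_j$ are below $37.5^\circ$, so they may serve as $\sigma$ in \eqref{eq:growth}. Since $a$ and $\mathcal N$ are nondecreasing,
\begin{equation}\label{eq:lowera}
\int_0^1\mathcal N(a(u))\,du\ge0.1\sum_{j=0}^9\mathcal N(a_j).
\end{equation}

\begin{table}[ht]
\centering\small
\begin{tabular}{c|cc|cc|cc|cc}
$j$&$\cos a_j$&$a_j\ge$&$\cos b_j$&$b_j\le$&$\cos q_j$&$q_j\le$&$\cos p_j$&$p_j\le$\\\hline
0&.4142&65.5&.4142&65.6&.8072&36.2&.8&36.9\\
1&.2832&73.5&.5385&57.5&.8284&34.1&.8&36.9\\
2&.2290&76.7&.5899&53.9&.8486&32.0&.82321&34.6\\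
3&.1873&79.1&.6294&51.0&.8680&29.8&.84367&32.5\\
4&.1522&81.2&.6627&48.5&.8865&27.6&.86321&30.4\\
5&.1213&83.0&.6921&46.3&.9043&25.3&.88192&28.2\\
6&.0934&84.6&.7186&44.1&.9215&22.9&.89992&25.9\\
7&.0677&86.1&.7430&42.1&.9382&20.3&.91727&23.5\\
8&.0437&87.4&.7657&40.1&.9543&17.5&.93404&21.0\\
9&.0213&88.7&.7870&38.1&---&15&.95029&18.2
\end{tabular}
\caption{The angles in the proof of Lemma~\ref{lem:numeric}, in degrees. Four-digit cosines are rounded; five-digit cosines are truncated.}\label{tab:angles}
\end{table}

\begin{table}[ht]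
\centering\small
\begin{tabular}{c|c|lc|lc}
$j$&$a_j\ge$&part (i)&sum $\le$&part (ii)&sum $\le$\\\hline
9&88.7&$b_0+q_6$&88.5&$b_0+p_9$&83.8\\
8&87.4&$b_1+q_4$&85.1&$b_1+p_5$&85.7\\
7&86.1&$b_3+q_1$&85.1&$b_2+p_4$&84.3\\
6&84.6&$b_2+q_3$&83.7&$b_5+p_0$&83.2\\
5&83.0&$b_5+q_7+15$&81.6&$b_6+p_1$&81.0\\
4&81.2&$b_4+q_2$&80.5&$b_3+p_6$&76.9\\
3&79.1&$b_7+q_0$&78.3&$b_7+p_2$&76.7\\
2&76.7&$b_6+q_9+15$&74.1&$b_8+p_3$&72.6\\
1&73.5&$b_8+q_8+15$&72.6&$b_4+p_7$&72.0\\
0&65.5&$b_9+q_5$&63.4&$b_9+p_8$&59.1
\end{tabular}
\caption{The two matchings. In each row $a_j$ is at least the sum listed, and in each part every $b_i$, and every $q_i$ or $p_i$, occurs exactly once.}\label{tab:match}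
\end{table}

(i) Consider the matching in the third column of Table~\ref{tab:match}. A row $a_j\ge b_i+q_k$ gives $\mathcal N(a_j)\ge\mathcal N(q_k)+0.9\mathcal N(b_i)$. In the three rows $a_j\ge b_i+q_k+15^\circ$ we have $k\in\{7,8,9\}$, so $q_k+15^\circ\le35.3^\circ$, and two applications of \eqref{eq:growth} give
\[
\mathcal N(a_j)\ge\mathcal N(q_k+15^\circ)+0.9\mathcal N(b_i)\ge\mathcal N(q_k)+0.9\mathcal N(15^\circ)+0.9\mathcal N(b_i).
\]
Adding the ten rows, and recalling $q_9=15^\circ$,
\[
0.1\sum_{j=0}^9\mathcal N(a_j)\ge0.09\sum_{i=0}^9\mathcal N(b_i)+0.1\sum_{k=0}^8\mathcal N(q_k)+(0.1+0.27)\,\mathcal N(15^\circ).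
\]
On the other side, cut $[0,0.9]$ into ten intervals of length $0.09$ and $[0.9,1.8]$ into nine of length $0.1$, and bound $\mathcal N(b(u))$ by its value at the left endpoint. On $[1.8,2]$ use $b(1.8)<15^\circ$, which holds as $\cos b(1.8)=.9699>\cos15^\circ=.9659$. This gives
\[
\int_0^2\mathcal N(b(u))\,du\le0.09\sum_{i=0}^9\mathcal N(b_i)+0.1\sum_{k=0}^8\mathcal N(q_k)+0.2\,\mathcal N(15^\circ).
\]
Subtract and use \eqref{eq:lowera}.

(ii) Here $\mathcal N(15^\circ)$ may vanish, but so does $\mathcal N(b(u))$ for large $u$, and the surplus comes from there. Let $u_\omega=(\cos\omega/c-1)^2$. Then $b(u_\omega)=\omega$, $\mathcal N(b(u))=0$ for $u>u_\omega$, and $u_\omega\le(\cos15^\circ/c-1)^2<1.7742$, so $u_\omega+\frac18<1.9$. Define $g(u)=\mathcal N(b(u))$ for $0\le u\le u_\omega$, $g(u)=\mathcal N(\omega)$ for $u_\omega<u\le u_\omega+\frac18$, and $g(u)=0$ for larger $u$. Then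
\[
\int_0^2\mathcal N(b(u))\,du+\tfrac18\mathcal N(\omega)=\int_0^{1.9}g(u)\,du .
\]
On $[0.09i,0.09(i+1)]$, $0\le i\le9$, we have $g\le\mathcal N(b_i)$: if $u\le u_\omega$ then $b(u)\le b_i$, and otherwise $\omega<\arccos0.8<b_9\le b_i$, as $\cos b_9<0.8$. On $[0.9+0.1k,1+0.1k]$, $0\le k\le9$, we claim $g\le\mathcal N(p_k)$. If $u\le u_\omega$, then $b(u)\le b(0.9+0.1k)$, which is at most $b(0.775+0.1k)=p_k$ for $k\ge2$, and at most $q_0<\arccos0.8=p_k$ for $k=0,1$, as $\cos q_0>0.8$. If $u_\omega<u\le u_\omega+\frac18$, then $u_\omega\ge u-\frac18\ge0.775+0.1k$, so $\omega=b(u_\omega)\le p_k$ for $k\ge2$, while $\omega<\arccos0.8=p_k$ for $k=0,1$. Therefore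
\[
\int_0^{1.9}g\le0.09\sum_{i=0}^9\mathcal N(b_i)+0.1\sum_{k=0}^9\mathcal N(p_k)\le0.1\sum_{j=0}^9\mathcal N(a_j),
\]
the last step by \eqref{eq:growth} and the second matching in Table~\ref{tab:match}. With \eqref{eq:lowera} this is (ii).
\end{proof}

\section{Product sets}\label{sec:product}

Growth can fail. For $G=\mathbb{Z}/6$ and $\psi(x)=1+e^{2\pi ix/6}$ the angles are $0,30^\circ,60^\circ,90^\circ,60^\circ,30^\circ$, and $\mathcal N(\sigma)=|A_\sigma|-1$ has $\mathcal N(90^\circ)=5<2+0.9\cdot4=\mathcal N(30^\circ)+0.9\mathcal N(60^\circ)$. The ball $A_{30^\circ}$ is half of the group, and its products run out of room. The next lemma shows that for a conjugation-invariant set $A$ this is the only kind of obstruction: the worst set to multiply by is a normal subgroup.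

\begin{lemma}\label{lem:atom}
Let $\Gamma$ be a finite group, $A\subseteq\Gamma$ a nonempty conjugation-invariant set, and $0<k<1$. There is a normal subgroup $H$ of $\Gamma$, possibly trivial, such that $|XA|-k|X|\ge|HA|-k|H|$ for all nonempty $X\subseteq\Gamma$.
\end{lemma}

\begin{proof}
Let $\Delta(X)=|XA|-k|X|$ for nonempty $X$. If $X\cap X'\ne\emptyset$, then
\[
\Delta(X\cup X')+\Delta(X\cap X')\le\Delta(X)+\Delta(X'),
\]
because $(X\cup X')A=XA\cup X'A$ and $(X\cap X')A\subseteq XA\cap X'A$. Let $\Delta_0$ be the minimum of $\Delta$, and call a minimizer of least cardinality an \emph{atom}. If two atoms $X,X'$ intersect, then $\Delta(X\cup X')\ge\Delta_0$ forces $\Delta(X\cap X')\le\Delta_0$, so $X\cap X'$ is a minimizer, and $X=X\cap X'=X'$ by minimality of the cardinality. Further $\Delta(gX)=\Delta(X)$, and $\Delta(Xg)=\Delta(X)$ because $gA=Ag$. So left and right translates of atoms are atoms, and exactly one atom $H$ contains $1$. For $h\in H$ the atom $h^{-1}H$ contains $1$, so $h^{-1}H=H$, and $H$ is a subgroup. For $g\in\Gamma$ the atom $gHg^{-1}$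 contains $1$, so $H$ is normal.
\end{proof}

Conjugation invariance is used only for right translates, that is, for the normality of $H$.

\begin{corollary}\label{cor:sparse}
Let $\Gamma$ and $A$ be as in Lemma~\ref{lem:atom}, and suppose that $|A\cap yH|\le|H|/10$ for every normal subgroup $H\ne1$ and every $y\in\Gamma$. Then $|XA|\ge|A|+0.9(|X|-1)$ for all nonempty $X\subseteq\Gamma$.
\end{corollary}

\begin{proof}
Take $k=0.9$. For $H=1$ we have $|HA|-0.9|H|=|A|-0.9$. For $H\ne1$ the set $HA$ is the union of the cosets of $H$ that meet $A$, so $|A|\le|HA|/10$ and $|HA|-0.9|H|\ge0.1|HA|\ge|A|$. In both cases $|XA|-0.9|X|\ge|A|-0.9$.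
\end{proof}

So we must show that the balls $A_\sigma$ with $\sigma\le37.5^\circ$ are sparse in cosets. On such a ball
\begin{equation}\label{eq:cos375}
t^2\ge\cos^237.5^\circ=\frac{1+\cos75^\circ}2>\frac58 .
\end{equation}
If $t^2$ has the same average $1/D$ over every coset, and $D\ge16$, then $A_\sigma$ occupies less than the proportion $\frac1{16}\cdot\frac85=\frac1{10}$ of each coset. The next two sections provide these two properties.

\section{Restriction to a normal subgroup}\label{sec:clifford}

By \eqref{eq:schur}, $|\psi|^2$ has the same average over all cosets of a normal subgroup $N$ as soon as the restrictions $\chi_N$, $\chi\in F$, are irreducible and distinct. In general they are neither. We show that when $\|\psi\|_1<\kappa$ and the theorem is known for smaller pairs, $\psi$ lives on a subgroup on which this property holds. The difficulty is that the smaller objects produced by Clifford theory are projective representations of subgroups of $G/N$. They become ordinary representations of finite central extensions, which may be larger than $G/N$.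 This is why the induction runs over $|G:Z_F|$ and not over $|G|$. For an integer $k\ge1$ let $\mathcal P(k)$ be the statement
\begin{quote}
every finite pair $(\Gamma,F^*)$ with $|\Gamma:Z_{F^*}|\le k$ has $\|\psi_{F^*}\|_1=1$ or $\|\psi_{F^*}\|_1\ge\kappa$.
\end{quote}

We recall Clifford's theorem. Let $N$ be a closed normal subgroup of finite index in $G$, and $\chi\in\operatorname{Irr}(G)$. Then $G$ permutes the $N$-isotypic components $W_\varphi$ of $V_\chi$ transitively. If $T_\varphi\ge N$ is the stabilizer of $\varphi\in\operatorname{Irr}(N)$ under conjugation, then $W_\varphi$ is an irreducible $T_\varphi$-module and $V_\chi\cong\operatorname{Ind}_{T_\varphi}^GW_\varphi$. The character of $W_\varphi$ is the \emph{Clifford correspondent} of $\chi$ over $\varphi$. It determines $\chi$, and $d_\chi=|G:T_\varphi|\dim W_\varphi$.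

\begin{proposition}\label{prop:clifford}
Let $(G,F)$ be a pair with $\|\psi\|_1<\kappa$, let $N\ge Z$ be a closed normal subgroup of finite index, and assume $\mathcal P(|G:N|)$. Then there are a closed normal subgroup $K$ with $N\le K\le G$ and a finite nonempty set $F_K\subseteq\operatorname{Irr}(K)$ such that $\psi=0$ off $K$, $\psi|_K=|G:K|\,\psi_{F_K}$, and the members of $F_K$ have irreducible and pairwise distinct restrictions to $N$. Consequently $\|\psi_{F_K}\|_{L^1(K)}=\|\psi\|_1$, $\tau_{F_K}=\tau|_K$ and $Z_{F_K}=Z$. If $K=G$, then $F_K=F$.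
\end{proposition}

\begin{proof}
Let $\mathcal I$ be the finite set of irreducible constituents of the $\chi_N$, $\chi\in F$. We expand $\psi$ on each coset of $N$ in the matrix coefficients of the $\varphi\in\mathcal I$; the coefficient of each $\varphi$ turns out to be an idempotent on a smaller pair. Fix $\varphi\in\mathcal I$, let $T=T_\varphi$, and let $\Phi$ on $V$ afford $\varphi$.

\emph{Extending $\Phi$ projectively to $T$.} Choose representatives $r$ of the cosets of $N$ in $T$, with $1$ representing $N$, and unitary operators $U_r$ with $U_r\Phi(n)U_r^{-1}=\Phi(rnr^{-1})$ and $U_1=I$. Put $\hat\Phi(rn)=U_r\Phi(n)$. Then $\hat\Phi|_N=\Phi$ and, for $g\in T$ and $n\in N$,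
\[
\hat\Phi(gn)=\hat\Phi(g)\Phi(n),\qquad\hat\Phi(ng)=\Phi(n)\hat\Phi(g),\qquad \hat\Phi(g)\Phi(n)\hat\Phi(g)^{-1}=\Phi(gng^{-1}).
\]
The operator $\hat\Phi(g)\hat\Phi(h)\hat\Phi(gh)^{-1}$ commutes with $\Phi(N)$, so by Schur's lemma it is a scalar of modulus $1$, and by the displayed rules it depends only on the cosets: $\hat\Phi(g)\hat\Phi(h)=\alpha(gN,hN)\hat\Phi(gh)$. We have $\alpha(1,x)=\alpha(x,1)=1$, and associativity gives $\alpha(x,y)\alpha(xy,w)=\alpha(y,w)\alpha(x,yw)$. To obtain a \emph{finite} extension we make the values of $\alpha$ roots of unity. Let $q=|T/N|$ and $\gamma(x)=\prod_y\alpha(x,y)$. The product of the last identity over all $w$ reads $\alpha(x,y)^q=\gamma(x)\gamma(y)/\gamma(xy)$. Choose $\delta(x)$ with $\delta(x)^q=\gamma(x)^{-1}$ and $\delta(1)=1$, and replace $\hat\Phi(g)$ by $\delta(gN)\hat\Phi(g)$. This multiplies $\alpha(x,y)$ by $\delta(x)\delta(y)/\delta(xy)$, and the new $\alpha$ satisfies $\alpha^q=1$. So $\alpha$ takes values in the group $R$ of $q$-th roots of unity. Let $\hat\varphi=\operatorname{tr}\hat\Phi$.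

\emph{The irreducible representations of $T$ over $\varphi$.} Let $\rho$ on $W$ be a representation of $T$ whose restriction to $N$ is a multiple of $\Phi$; every irreducible one over $\varphi$ is such, as $\varphi$ is $T$-invariant. With $M=\operatorname{Hom}_N(V,W)$, the map $v\otimes L\mapsto Lv$ identifies $V\otimes M$ with $W$. The operators $P(g)L=\rho(g)L\hat\Phi(g)^{-1}$ preserve $M$, depend only on $gN$, and satisfy
\begin{equation}\label{eq:proj}
P(x)P(y)=\alpha(x,y)^{-1}P(xy)\qquad(x,y\in T/N),
\end{equation}
and $\rho=\hat\Phi\otimes P$. Conversely, every $P$ with \eqref{eq:proj} and $P(1)=I$ gives a representation $\hat\Phi\otimes P$ of $T$. The $N$-submodules of $V\otimes M$ are the spaces $V\otimes M'$, and the $N$-homomorphisms $V\otimes M\to V\otimes M'$ are the maps $I\otimes E$. So $\rho$ is irreducible if and only if $P$ is, and $\rho\cong\rho'$ if and only if $P\cong P'$. Let $\Gamma=\Gamma_\varphi$ be the finite group of pairs $(x,\epsilon)\in T/N\times R$ with $(x,\epsilon)(y,\epsilon')=(xy,\alpha(x,y)^{-1}\epsilon\epsilon')$. The maps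 $P$ correspond to the representations $(x,\epsilon)\mapsto\epsilon P(x)$ of $\Gamma$, which are those in which the central subgroup $1\times R$ acts by $\epsilon$. Altogether $\operatorname{Irr}(T|\varphi)$ is in bijection with a subset of $\operatorname{Irr}(\Gamma)$.

\emph{A formula for $\psi$.} Let $\mathcal R_\varphi$ be the set of the $P$ that belong to the Clifford correspondents over $\varphi$ of the $\chi\in F$ lying over $\varphi$, and let $F^*_\varphi\subseteq\operatorname{Irr}(\Gamma_\varphi)$ be the corresponding nonempty set of characters. Define $h_\varphi$ on $G/N$ by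
\[
h_\varphi(x)=\sum_{P\in\mathcal R_\varphi}\dim P\cdot\operatorname{tr}P(x)\quad(x\in T_\varphi/N),\qquad h_\varphi=0\ \text{ elsewhere},
\]
so that $\psi_{F^*_\varphi}(x,\epsilon)=\epsilon\,h_\varphi(x)$. An element $g$ permutes the isotypic components of $V_\chi$, so $\chi(g)$ is the sum of the traces of $g$ on the components $W_\varphi$ with $g\in T_\varphi$. Such a trace is $\hat\varphi(g)\operatorname{tr}P(gN)$, and $d_\chi=|G:T_\varphi|\,\varphi(1)\dim P$. Summing over $\chi\in F$,
\begin{equation}\label{eq:psiformula}
\psi(g)=\sum_{\varphi\in\mathcal I,\ g\in T_\varphi}|G:T_\varphi|\,\varphi(1)\,\hat\varphi(g)\,h_\varphi(gN).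
\end{equation}
Fix $g\in G$. By \eqref{eq:schur} the functions $n\mapsto\hat\varphi(gn)=\operatorname{tr}(\hat\Phi(g)\Phi(n))$, for $\varphi\in\mathcal I$ with $g\in T_\varphi$, are orthonormal in $L^2(N)$, and they are bounded by $\varphi(1)$. Pairing $\psi(gn)$ with $\hat\varphi(gn)/\varphi(1)$ gives
\begin{equation}\label{eq:pairing}
\mathbb{E}_{n\in N}|\psi(gn)|\ge|G:T_\varphi|\,|h_\varphi(gN)|.
\end{equation}
Put $m_\varphi=|h_\varphi|/|T_\varphi/N|$. Averaging \eqref{eq:pairing} over $G/N$,
\begin{equation}\label{eq:max}
\|\psi\|_1\ge\sum_{x\in G/N}\max_{\varphi\in\mathcal I}m_\varphi(x).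
\end{equation}

\emph{Each $h_\varphi$ is supported on a subgroup.} We have $\sum_xm_\varphi(x)=\|\psi_{F^*_\varphi}\|_{L^1(\Gamma_\varphi)}$, so this norm is less than $\kappa$ by \eqref{eq:max}. Since $Z_{F^*_\varphi}\ge1\times R$, we have $|\Gamma_\varphi:Z_{F^*_\varphi}|\le|T_\varphi/N|\le|G:N|$, and $\mathcal P(|G:N|)$ gives $\|\psi_{F^*_\varphi}\|_1=1$. Let $K_\varphi$ be the subgroup with $N\le K_\varphi\le T_\varphi$ and $K_\varphi/N=Z_{F^*_\varphi}/(1\times R)$. For $x\in K_\varphi/N$ all $P\in\mathcal R_\varphi$ satisfy $P(x)=\nu_\varphi(x)I$ with a common scalar $\nu_\varphi(x)$ of modulus $1$, and by Lemma~\ref{lem:normone} $h_\varphi=|T_\varphi:K_\varphi|\,\nu_\varphi$ on $K_\varphi/N$ and $h_\varphi=0$ elsewhere. So $m_\varphi$ is the uniform probability distribution on $K_\varphi/N$.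

\emph{All $K_\varphi$ coincide.} Otherwise choose $\varphi_1$ with $|K_{\varphi_1}/N|$ minimal and $\varphi_2$ with $K_{\varphi_2}\ne K_{\varphi_1}$. Then $K_{\varphi_2}\not\subseteq K_{\varphi_1}$, so $K_{\varphi_1}\cap K_{\varphi_2}$ has index at least $2$ in $K_{\varphi_2}$. Using $m_{\varphi_1}$ on $K_{\varphi_1}/N$ and $m_{\varphi_2}$ outside, \eqref{eq:max} gives $\|\psi\|_1\ge1+\frac12>\kappa$, a contradiction. Let $K$ be the common value.

\emph{Conclusion.} By \eqref{eq:psiformula}, $\psi=0$ off $K$, and by \eqref{eq:pairing} $\psi$ does not vanish identically on any coset of $N$ in $K$. So $K$ is the union of the cosets of $N$ on which the class function $\psi$ is not identically zero, and hence $K$ is normal. On $K$, \eqref{eq:psiformula} reads $\psi=|G:K|\sum_{\varphi\in\mathcal I}\varphi(1)\tilde\varphi$ with $\tilde\varphi(g)=\nu_\varphi(gN)\hat\varphi(g)$. By \eqref{eq:proj}, $\nu_\varphi(x)\nu_\varphi(y)=\alpha(x,y)^{-1}\nu_\varphi(xy)$ and $\nu_\varphi(1)=1$, so $\nu_\varphi\hat\Phi$ is an ordinary representation of $K$ that extends $\Phi$.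 Put $F_K=\{\tilde\varphi:\varphi\in\mathcal I\}$. Then $\|\psi\|_1=|G:K|^{-1}\,\mathbb{E}_K|\psi|=\|\psi_{F_K}\|_1$; evaluating at $1$ gives $D=|G:K|D_{F_K}$, hence $\tau_{F_K}=\tau|_K$ and $Z_{F_K}=Z\cap K=Z$. If $K=G$, then $\psi_F=\psi_{F_K}$, so $F=F_K$.
\end{proof}

\begin{example}\label{ex:clifford}
Let $G$ be dihedral of order $16$, $F=\{\chi\}$ with $\chi$ faithful of degree $2$, and $N$ the cyclic subgroup of order $8$. Then $\chi_N=\varphi+\bar\varphi$ with $\varphi$ faithful, and $\psi$ vanishes off $N$, so the conclusion holds with $K=N$ and $F_K=\{\varphi,\bar\varphi\}$. Since $|\varphi+\bar\varphi|=|1+\varphi^2|$ and $\varphi^2$ has order $4$, this pair reduces to Example~\ref{ex:z4}. In contrast, let $G=S_3$, $N=A_3$, and $F=\{1,\chi\}$ with $d_\chi=2$. Here $K_\varphi=G$ for the trivial $\varphi$ and $K_\varphi=N$ for the other two, and the conclusion fails. The bound \eqref{eq:max} gives $\frac32$, and indeed $\psi$ has values $5,-1,-1,1,1,1$ and norm $\frac53$.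
\end{example}

\section{A fourth-moment estimate}\label{sec:fourth}

It remains to make $D$ large. For small $D$ we bound $\|\psi\|_1$ from below directly: since $\mathbb{E}|\psi|^2=D$ is known, an upper bound for $\mathbb{E}|\psi|^4$ gives a lower bound for $\mathbb{E}|\psi|$. The fourth moment is the sum of the squared multiplicities in $\psi\bar\psi$, and it is small when the constituents have large degree.

\begin{lemma}\label{lem:fourth}
Let $(G,F)$ be a reduced pair, $N$ a closed normal subgroup with $Z<N\le G$, and $\bar N=N/Z$. Assume: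
\begin{enumerate}
\item[(a)] the restrictions $\chi_N$, $\chi\in F$, are irreducible and pairwise distinct;
\item[(b)] $N=ZS$ for a closed subgroup $S$ with no nontrivial linear character;
\item[(c)] every irreducible representation of $\bar G$ that is nontrivial on $\bar N$ has degree at least $3$;
\item[(d)] if $\chi\in F$ has degree $2$, then $\rho_\chi(z)=-I$ for some $z\in Z\cap S$;
\item[(e)] not all $\chi\in F$ are linear.
\end{enumerate}
Then $t^2$ has average $1/D$ over each coset of $\bar N$ in $\bar G$; and if $\|\psi\|_1<\kappa$, then $D\ge16$.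
\end{lemma}

\begin{proof}
By (a) and \eqref{eq:schur}, for all $g\in G$ and $\chi,\chi'\in F$,
\begin{equation}\label{eq:cosetorth}
\mathbb{E}_{n\in N}\,\chi(gn)\overline{\chi'(gn)}=\delta_{\chi\chi'} .
\end{equation}
Hence $\mathbb{E}_n|\psi(gn)|^2=D$, which is the first claim; it uses only (a).

The functions $\chi\bar\chi'$ are characters of $\bar G$, as $Z$ acts by $\lambda\bar\lambda=1$. In an irreducible representation of $\bar G$ the $\bar N$-fixed vectors form an invariant subspace, so averaging an irreducible character over the cosets of $\bar N$ leaves it unchanged if it is trivial on $\bar N$ and gives $0$ otherwise. By \eqref{eq:cosetorth} and (c), therefore, $\chi\bar\chi'$ for $\chi\ne\chi'$ and $\chi\bar\chi-1$ are zero or sums of irreducible characters of degree at least $3$. Write $\psi\bar\psi=\sum_ia_i\chi_i$ over $\operatorname{Irr}(\bar G)$, with $\chi_0=1$, $a_i\ge0$ and $d_i=\chi_i(1)$. Then $a_0=D$ and, evaluating at $1$, $\sum_{i\ne0}a_id_i=D^2-D$. With $r=\max_{i\ne0}a_i/d_i$,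
\begin{equation}\label{eq:fourth}
\mathbb{E}|\psi|^4=\sum_ia_i^2\le D^2+r(D^2-D).
\end{equation}
H\"older's inequality applied to $|\psi|^2=|\psi|^{2/3}|\psi|^{4/3}$ gives $D\le\|\psi\|_1^{2/3}(\mathbb{E}|\psi|^4)^{1/3}$, that is, $\|\psi\|_1^2\ge D^3/\mathbb{E}|\psi|^4$.

Suppose $D\le15$; then all degrees in $F$ are at most $3$. If some $\chi\in F$ has degree $2$, take $z$ as in (d). Then $\lambda(z)=-1$, so $z$ acts as $-I$ in every $\rho_{\chi'}$, $\chi'\in F$. By (b), $\det\rho_{\chi'}=1$ on $S$, so $d_{\chi'}$ is even. Thus all degrees are $2$ and $|F|\le3$. Otherwise all degrees are $1$ or $3$; the degree $3$ occurs by (e), and only once, since $D<18$. A linear member of $F$ is trivial on $S$ and equals $\lambda$ on $Z$, so its restriction to $N=ZS$ is determined, and by (a) there is at most one. Three cases remain.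

\emph{All degrees are $2$, $|F|=k\le3$, $D=4k$.} Here $\psi\bar\psi=4\sum_{\chi,\chi'}\chi\bar\chi'$. The $k$ characters $\chi\bar\chi-1$ have degree $3$, the $k(k-1)$ characters $\chi\bar\chi'$ with $\chi\ne\chi'$ have degree $4$, and all are irreducible because their constituents have degree at least $3$. So $a_i\le4k$ if $d_i=3$, $a_i\le4k(k-1)$ if $d_i=4$, and $r\le\max(\frac{4k}3,k(k-1))$, which is $\frac43,\frac83,6$ for $k=1,2,3$. By \eqref{eq:fourth}, $\mathbb{E}|\psi|^4\le32,\ \frac{640}3,\ 936$, while $D^3=64,\ 512,\ 1728$. The ratios are at least $2$, $2.4$, $1.84$.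

\emph{$F=\{\chi\}$ with $d_\chi=3$, $D=9$.} The character $\chi\bar\chi-1$ has degree $8$, so it is irreducible or has constituents of degrees $5+3$ or $4+4$. Its squared norm is at most $4$, so $\mathbb{E}|\chi|^4\le5$, $\mathbb{E}|\psi|^4\le81\cdot5=405$, and the ratio is at least $729/405=1.8$.

\emph{$F=\{\nu,\chi\}$ with degrees $1$ and $3$, $D=10$.} Here $\psi\bar\psi=10+9(\chi\bar\chi-1)+3\chi\bar\nu+3\bar\chi\nu$, with $\chi\bar\nu$ and $\bar\chi\nu$ irreducible of degree $3$. By the list of types above, $a_i/d_i\le\frac{9+3+3}3=5$ if $d_i=3$, $a_i/d_i\le\frac{18}4$ if $d_i=4$, and $a_i/d_i\le\frac95$ if $d_i\ge5$. So $r\le5$, $\mathbb{E}|\psi|^4\le100+5\cdot90=550$, and the ratio is at least $1000/550>1.8$.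

In all cases $\|\psi\|_1^2\ge1.8>\kappa^2=\frac{3+2\sqrt2}4\approx1.457$.
\end{proof}

Hypotheses (b) and (c) exclude an abelian $\bar N$, for which the second claim is false. For the quaternion group of order $8$ with $N=G$ and $F=\{\chi\}$, $d_\chi=2$, both (a) and (e) hold, $|\psi|$ equals $4$ on the center and $0$ elsewhere, the norm is $1$, and $D=4$. Abelian normal subgroups of $\bar G$ need a separate argument, which is Step 3 below.

\section{Finite groups: proof of Theorem~\ref{thm:finite}}\label{sec:finite}

Suppose that the theorem fails, and among all finite pairs with $1<\|\psi\|_1<\kappa$ choose $(G,F)$ with $|\bar G|=|G:Z|$ minimal. We may take it reduced, so $Z$ is central and $\lambda$ is faithful. We have $|\bar G|>1$, since otherwise $t=1$ and the norm is $1$. By minimality $\mathcal P(|\bar G|-1)$ holds.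

\medskip\noindent\textbf{Step 1: we may assume $D\le|\bar G|/2$.}
Suppose $D>|\bar G|/2$, and let $F'=\operatorname{Irr}(G|\lambda)\setminus F$. By \eqref{eq:full}, $\psi'=\psi_{F'}=|\bar G|\lambda\mathbf{1}_Z-\psi$, and $F'\ne\emptyset$ because $\|\psi\|_1\ne1$. Off $Z$ we have $|\psi'|=|\psi|$, and on $Z$ the absolute values are $|\psi|=D$ and $|\psi'|=|\bar G|-D$. Hence
\[
\|\psi\|_1-\|\psi'\|_1=\frac{2D-|\bar G|}{|\bar G|}>0 ,
\]
and $\|\psi'\|_1<\kappa$. Also $Z_{F'}\ge Z$. If $Z_{F'}>Z$, then $\|\psi'\|_1=1$ by minimality, so by Lemma~\ref{lem:normone} $|\bar G|-D=|G:Z_{F'}|=|\bar G|/k$ with $k=|Z_{F'}:Z|$. As $|\bar G|-D<|\bar G|/2$, we get $k\ge3$, and $\|\psi\|_1=2D/|\bar G|=2(1-\frac1k)\ge\frac43>\kappa$, a contradiction. So $Z_{F'}=Z$. Then $\|\psi'\|_1\ne1$, since otherwise $F'=\operatorname{Irr}(G|\lambda)$ by Lemma~\ref{lem:normone}, although $F\ne\emptyset$. Thus $(G,F')$ is a counterexample with the same $Z$, $\lambda$ and $\bar G$, and with $D_{F'}<|\bar G|/2$. We replace $F$ by $F'$.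

\medskip\noindent\textbf{Step 2: for every normal subgroup $N$ with $Z<N\le G$, the restrictions $\chi_N$, $\chi\in F$, are irreducible and pairwise distinct.}
Proposition~\ref{prop:clifford} applies because $|G:N|<|\bar G|$. If $K<G$, then $(K,F_K)$ has the same norm and $|K:Z_{F_K}|=|K:Z|<|\bar G|$, against minimality. So $K=G$ and $F_K=F$.

By \eqref{eq:saeki}, not all $\chi\in F$ are linear. With Step 2 this shows that no normal subgroup $N>Z$ of $G$ is abelian.

\medskip\noindent\textbf{Step 3: $\bar G$ has no abelian normal subgroup $V\ne1$.}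
Suppose $V=N/Z$ is one. We compute the norm exactly. The center $Z(N)\ge Z$ is abelian and normal in $G$, so $Z(N)=Z$. For $n\in N\setminus Z$ there is thus $n'\in N$ with $[n',n]\ne1$, and $[n',n]\in Z$ as $V$ is abelian. For $\varphi\in\operatorname{Irr}(N|\lambda)$ we get $\varphi(n)=\varphi(n'nn'^{-1})=\lambda([n',n])\varphi(n)$, so $\varphi(n)=0$ because $\lambda$ is faithful. Hence $\varphi=\varphi(1)\lambda\mathbf{1}_Z$, and $1=\mathbb{E}_N|\varphi|^2=\varphi(1)^2/|V|$. So $\varphi$ is unique, and by Step 2 $F=\{\chi\}$ with $\chi_N=\varphi$ and $d=d_\chi=|V|^{1/2}$.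

Let $\rho=\rho_\chi$, and let $n_v\in N$ represent $v\in V$. Since $\operatorname{tr}(\rho(n_v)\rho(n_w)^*)=\varphi(n_vn_w^{-1})=0$ for $v\ne w$, the $|V|=d^2$ operators $\rho(n_v)$ form a basis of $\operatorname{End}(V_\chi)$. Conjugation by $\rho(g)$ has trace $|\chi(g)|^2$ on $\operatorname{End}(V_\chi)$, and it maps $\rho(n_v)$ to a multiple of $\rho(n_w)$, where $w$ is the conjugate of $v$ by $g$. Let $C_V(g)$ be the subgroup of $V$ fixed by $g$. For $v\in C_V(g)$ the commutator $[g,n_v]$ lies in $Z$ and the multiple is $\lambda([g,n_v])$. So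
\[
|\chi(g)|^2=\sum_{v\in C_V(g)}\lambda([g,n_v]).
\]
As $Z$ is central, $[g,n_v]$ does not depend on the choice of $n_v$, and $[g,nn']=gng^{-1}[g,n']n^{-1}=[g,n][g,n']$ when $[g,n']\in Z$. So $v\mapsto\lambda([g,n_v])$ is a linear character of $C_V(g)$, and $|\chi(g)|^2\in\{0,|C_V(g)|\}$. Since $N$ acts trivially on $V$, the subgroup $C_V(g)$ is constant on the coset $gN$. By \eqref{eq:schur}, $\mathbb{E}_n|\chi(gn)|^2=1$, so $\chi$ is nonzero on the proportion $1/|C_V(g)|$ of the coset, $\mathbb{E}_n|\chi(gn)|=|C_V(g)|^{-1/2}$, and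
\[
\|\psi\|_1=d\,\mathbb{E}|\chi|=\mathbb{E}_{g\in G}\,|V:C_V(g)|^{1/2}.
\]
If $G$ acts trivially on $V$, this is $1$. Otherwise at least half of the elements of $G$ lie outside the kernel of the action and contribute at least $\sqrt2$, while the others contribute $1$, so $\|\psi\|_1\ge\frac{1+\sqrt2}2$. Both contradict the choice of $(G,F)$. (The last estimate is sharp: take the dihedral group of order $16$ of Example~\ref{ex:clifford}, with $N$ dihedral of order $8$.)

\medskip\noindent\textbf{Step 4: the minimal normal subgroup.}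
Let $\bar N=N/Z$ be a minimal normal subgroup of $\bar G$. A minimal normal subgroup of a finite group is a direct product of isomorphic simple groups, and by Step 3 these are nonabelian. So $\bar N$ is perfect and $N=ZS$ with $S=[N,N]$. As $Z$ is central, $S=[ZS,ZS]=[S,S]$ is perfect.

\emph{The centralizer $C_{\bar G}(\bar N)$ is trivial.} Write it as $C/Z$ and suppose $C>Z$. For $u\in C$ the map $n\mapsto[u,n]$ is a homomorphism from $N$ to the abelian group $Z$, by the commutator identity of Step 3. It is trivial on $S=[N,N]$ and on $Z$, so $C$ centralizes $N$. Since $\chi_N$ is irreducible, $C$ acts by scalars in each $\rho_\chi$, $\chi\in F$. But $\chi_C$ is irreducible by Step 2, so all $\chi\in F$ are linear, which we excluded.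

\emph{Every normal subgroup $H\ne1$ of $\bar G$ contains $\bar N$.} Otherwise $H\cap\bar N=1$ by minimality, and then $H$ centralizes $\bar N$.

\medskip\noindent\textbf{Step 5: every conjugacy class $\mathcal C\ne\{1\}$ of $\bar G$ has at least $8$ elements.}
This will supply the surplus needed in \eqref{eq:critfinite}. The kernel of the conjugation action of $\bar G$ on $\mathcal C$ centralizes the normal subgroup $\langle\mathcal C\rangle\ge\bar N$, so it is trivial. Thus $\bar G$ is a nonsolvable transitive permutation group of degree $|\mathcal C|$, and the stabilizer $C_{\bar G}(x)$ of $x\in\mathcal C$ has the nontrivial central element $x$. Since $S_4$ is solvable, $|\mathcal C|\ge5$. The nonsolvable transitive groups of degrees $5,6,7$ and their point stabilizers are as follows \cite{DM}; in degree $6$ the imprimitive groups embed in the solvable groups $S_2\wr S_3$ or $S_3\wr S_2$.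
\begin{center}
\begin{tabular}{c|cc|cccc|ccc}
degree&\multicolumn{2}{c|}{5}&\multicolumn{4}{c|}{6}&\multicolumn{3}{c}{7}\\\hline
group&$A_5$&$S_5$&$PSL_2(5)$&$PGL_2(5)$&$A_6$&$S_6$&$PSL_3(2)$&$A_7$&$S_7$\\
stabilizer&$A_4$&$S_4$&$D_{10}$&$F_{20}$&$A_5$&$S_5$&$S_4$&$A_6$&$S_6$
\end{tabular}
\end{center}
Here $D_{10}$ is dihedral of order $10$ and $F_{20}$ is the group of affine maps of $\mathbb{Z}/5$, of order $20$. All these stabilizers have trivial center, so $|\mathcal C|\notin\{5,6,7\}$.

\medskip\noindent\textbf{Step 6: $D\ge16$, and $t^2$ has average $1/D$ over each coset of $\bar N$.}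
We verify the hypotheses of Lemma~\ref{lem:fourth}. Hypothesis (a) is Step 2, (b) holds as $S$ is perfect, and (e) was noted after Step 2. For (c) and (d) recall that the degree of an irreducible character of a finite group divides the order, and that $-I$ is the only involution in $SL_2(\mathbb{C})$.

(c) An irreducible representation of $\bar G$ that is nontrivial on $\bar N$ is nontrivial, hence faithful, on some simple factor $S_1$ of $\bar N$. As $S_1$ is perfect, a sum of linear characters of $S_1$ is trivial. So the degree is at least $2$, and if it equals $2$, the representation is irreducible on $S_1$, the order of $S_1$ is even, and the image of $S_1$ lies in $SL_2(\mathbb{C})$. An involution of $S_1$ then maps to $-I$ and is central in $S_1$, which is impossible.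

(d) Let $\chi\in F$ have degree $2$ and $\rho=\rho_\chi$. As $N=ZS$ and $Z$ acts by scalars, $\rho|_S$ is irreducible. So $\rho(S)\le SL_2(\mathbb{C})$ has even order, and $\rho(z)=-I$ for some $z\in S$. The normal subgroup $\{g:\rho(g)\text{ is scalar}\}$ contains $Z$; if it were larger it would contain $N$ by Step 4, although $\chi_N$ is irreducible of degree $2$. So it equals $Z$, and $z\in Z\cap S$.

\medskip\noindent\textbf{Step 7: $\mathcal N(\sigma)=|A_\sigma|-1$ satisfies \eqref{eq:growth}.}
Let $\sigma\le37.5^\circ$, and let $H\ne1$ be normal in $\bar G$. By Step 4 each coset $yH$ is a union of cosets of $\bar N$, so $t^2$ has average $1/D\le\frac1{16}$ over $yH$. By \eqref{eq:cos375}, $\frac58|A_\sigma\cap yH|\le|H|/16$, that is, $|A_\sigma\cap yH|\le|H|/10$. Corollary~\ref{cor:sparse} with $X=A_\beta$, together with \eqref{eq:balls}, gives $|A_{\beta+\sigma}|\ge|A_\sigma|+0.9(|A_\beta|-1)$.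

\medskip\noindent\textbf{Step 8: the smallest angle.}
Let $\omega=\min_{x\ne1}\theta(x)>0$. Then $\mathcal N=0$ on $[0,\omega)$, and since $\theta$ is a class function, Step 5 gives at least $8$ elements with $\theta(x)=\omega$. We show $\|\psi\|_1\ge\kappa$ in each of four ranges of $\omega$, using \eqref{eq:critfinite} in the last three.
\begin{itemize}
\item $\omega\ge45^\circ$. Lemma~\ref{lem:wide} applies, by Step 1.
\item $\arccos0.8\le\omega<45^\circ$. For $x\ne1$ we have $t(x)\le0.8<2c$, so all terms of $J(\mathcal N)=\sum_{x\ne1}f(\theta(x))$ are nonnegative and $J(\mathcal N)\ge8f(\omega)$. From $1/\sqrt2<\cos\omega\le0.8$ we get $0.70<\cos\omega/c-1<0.9314$, so $f(\omega)>0.13>\frac18$ by \eqref{eq:f}, and $J(\mathcal N)\ge1$.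
\item $15^\circ\le\omega<\arccos0.8$. Lemma~\ref{lem:numeric}(ii) gives $J(\mathcal N)\ge\frac18\cdot8=1$.
\item $\omega<15^\circ$. Then $\mathcal N(15^\circ)\ge8$, and Lemma~\ref{lem:numeric}(i) gives $J(\mathcal N)\ge1.36$.
\end{itemize}
This contradicts $\|\psi\|_1<\kappa$ and proves Theorem~\ref{thm:finite}. \qed

\section{Compact groups: proof of Theorem~\ref{thm:compact}}\label{sec:compact}

By Theorem~\ref{thm:finite}, $\mathcal P(k)$ holds for all $k$, so Proposition~\ref{prop:clifford} is available for every closed normal subgroup $N\ge Z$ of finite index. In a reduced pair $\bigcap_{\chi\in F}\ker\chi=1$, so $G$ is isomorphic to a closed subgroup of a unitary group and is a compact Lie group. The identity component $\bar G_0$ of $\bar G$ takes over the role of the minimal normal subgroup.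

\subsection{Facts on compact Lie groups}
A compact Lie group $H$ has finitely many components, so its identity component $H_0$ is open. If $H$ is connected, then $H=Z(H)_0S$ with $S=[H,H]$ closed, connected, and trivial or semisimple. A compact connected semisimple group $S$ is perfect, has finite center, and is the product $S_1\cdots S_k$ of pairwise commuting closed connected normal subgroups with simple Lie algebras, its \emph{simple factors}. A finite normal subgroup of a connected group is central, since its conjugacy classes are finite and connected. We say that a group is \emph{of adjoint type} if it is a nontrivial compact connected semisimple Lie group with trivial center.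

\begin{lemma}\label{lem:lie}
\begin{enumerate}
\item[(i)] If $H$ is a compact connected Lie group, then $H/Z(H)$ is trivial or of adjoint type.
\item[(ii)] The quotient of a group of adjoint type by a closed normal subgroup is trivial or of adjoint type.
\item[(iii)] A nontrivial closed connected perfect subgroup of $U(2)$ equals $SU(2)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $H/Z(H)\cong S/Z(S)$ with $S=[H,H]$. If $gZ(S)$ is central in $S/Z(S)$, then $s\mapsto[g,s]$ maps the connected group $S$ continuously to the finite set $Z(S)$, so it is constantly $1$ and $g\in Z(S)$.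

(ii) Let $H=S_1\cdots S_k$ be of adjoint type. The groups $Z(S_i)$ and $S_i\cap\prod_{j\ne i}S_j$ are central in $H$, hence trivial, so the product is direct and the factors have trivial center. If $L$ is closed and normal, its Lie algebra is a sum of simple ideals, so $L_0=\prod_{i\in I}S_i$ for some set $I$. Then $L/L_0$ is a finite normal subgroup of $\prod_{i\notin I}S_i$, hence central, hence trivial, and $H/L\cong\prod_{i\notin I}S_i$.

(iii) The subgroup is nonabelian and lies in $SU(2)$, the determinant being a linear character. The Lie algebra of $SU(2)$ is $\mathbb{R}^3$ with the cross product, whose proper subalgebras have dimension at most $1$, so proper closed connected subgroups of $SU(2)$ are abelian.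
\end{proof}

Kemperman's theorem \cite{Kem} states that in a compact connected group with normalized Haar measure $\mu$, nonempty compact sets $A,B$ satisfy $\mu(AB)\ge\min(\mu(A)+\mu(B),1)$.

\subsection{The case of adjoint type}

\begin{proposition}\label{prop:adjoint}
Let $(G,F)$ be a pair such that $\bar G_0$ is of adjoint type. Then $\|\psi\|_1\ge\kappa$.
\end{proposition}

\begin{proof}
We may take the pair reduced. Suppose $\|\psi\|_1<\kappa$, and let $N$ be the preimage of $\bar G_0$ in $G$, so $\bar N=N/Z=\bar G_0$ has finite index. Replacing $(G,F)$ by the pair $(K,F_K)$ of Proposition~\ref{prop:clifford} changes neither the norm, nor $Z$ and $\lambda$, nor $\bar G_0$, as $K\ge N$. So we may assume hypothesis (a) of Lemma~\ref{lem:fourth}.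

\emph{The other hypotheses of Lemma~\ref{lem:fourth}.} The image of the open subgroup $N_0$ in the connected group $\bar N$ is an open subgroup, hence everything, so $N=N_0Z$. Write $N_0=Z(N_0)_0S$ with $S=[N_0,N_0]$. The groups $Z(N_0)$ and $Z(S)$ are central in $N$, and $\bar N$ has trivial center, so they lie in $Z$. Thus $N=ZS$ with $S$ connected semisimple, hence perfect, and (b) holds. If all $\chi\in F$ were linear, $S$ would lie in $\bigcap\ker\chi=1$ and $N=Z$; so (e) holds. For (c), a representation of $\bar G$ that is nontrivial on the perfect group $\bar N$ has degree at least $2$. In degree $2$ the image of $\bar N$ would be $SU(2)$ by Lemma~\ref{lem:lie}(iii), which has nontrivial center, against Lemma~\ref{lem:lie}(ii). For (d), let $\chi\in F$ have degree $2$ and $\rho=\rho_\chi$. Since $\rho|_N$ is irreducible, $\rho$ is nontrivial on some simple factor $S_1$ of $S$, and $\rho(S_1)=SU(2)$ by Lemma~\ref{lem:lie}(iii). The preimage of $\{\pm I\}$ in $S_1$ is a closed normal subgroup whose Lie algebra is a proper ideal, hence zero. So this preimage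 is finite and therefore central in $S_1$. An element $z\in S_1$ with $\rho(z)=-I$ thus commutes with all simple factors, and $z\in Z(S)\le Z\cap S$.

Lemma~\ref{lem:fourth} gives $D\ge16$, and $t^2$ has average $1/D$ over each coset of $\bar N$.

\emph{Growth.} Let $Q=\bar G/\bar N$, a finite group, let $\mu$ be the Haar measure on $\bar G$ that gives each coset of $\bar N$ measure $1$, and let $\mathcal N(\sigma)=\mu(A_\sigma)$. We claim that \eqref{eq:growth} holds. Let $\sigma\le37.5^\circ$, $A=A_\sigma$, $B=A_\beta$, and for $q\in Q$ let $A_q$, $B_q$, $(BA)_q$ be the intersections with the coset $q$. By \eqref{eq:cos375}, $\frac58\mu(A_q)\le\frac1{16}$, so $\mu(A_q)\le\frac1{10}$. If $B_r$ and $A_s$ are nonempty, write $B_r=gB^0$ and $A_s=A^0h$ with compact $B^0,A^0\subseteq\bar N$. Kemperman's theorem in $\bar N$ gives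
\begin{equation}\label{eq:kem}
\mu((BA)_{rs})\ge\mu(gB^0A^0h)\ge\min\bigl(1,\mu(B_r)+\mu(A_s)\bigr).
\end{equation}
This controls one pair of cosets at a time, and different pairs $(r,s)$ can have the same product. To combine the bounds we build a finite model to which Lemma~\ref{lem:atom} applies, replacing each fiber by an interval of proportional length; for intervals, the sumset has just the size that \eqref{eq:kem} guarantees. Let $\ell$ be a prime, and in $\Gamma=Q\times\mathbb{Z}/\ell$ let
\begin{align*}
A'&=\{(q,i):A_q\ne\emptyset,\ 0\le i\le\lfloor(\ell-1)\mu(A_q)\rfloor\},\\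
B'&=\{(q,i):B_q\ne\emptyset,\ 0\le i\le\lfloor(\ell-1)\mu(B_q)\rfloor\}.
\end{align*}
Both sets are nonempty, $|A'|\ge(\ell-1)\mu(A)$, and $|B'|\ge(\ell-1)\mu(B)$. The set $A'$ is conjugation-invariant, because conjugation in $\bar G$ preserves $A$ and $\mu$ and permutes the cosets. In $\mathbb{Z}/\ell$ we have $\{0,\dots,i\}+\{0,\dots,j\}=\{0,\dots,\min(i+j,\ell-1)\}$. So the fiber of $B'A'$ over $q$ is empty or is an interval $\{0,\dots,j\}$, where $j\le(\ell-1)\mu((BA)_q)$ by \eqref{eq:kem}. Hence
\[
|B'A'|\le|Q|+(\ell-1)\mu(BA).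
\]
Let $H$ be the normal subgroup given by Lemma~\ref{lem:atom} for $A'$ and $k=0.9$. As $\ell$ is prime, $H\cap(1\times\mathbb{Z}/\ell)$ is trivial or all of $1\times\mathbb{Z}/\ell$. In the first case $|H|\le|Q|$ and $|HA'|-0.9|H|\ge|A'|-|Q|$. In the second case $HA'$ contains the full fiber over every $q$ with $A_q\ne\emptyset$, while the fiber of $A'$ has at most $\frac{\ell-1}{10}+1\le(\frac1{10}+\frac1\ell)\ell$ elements. So $|A'|\le(\frac1{10}+\frac1\ell)|HA'|$ and, using $|A'|\le\ell|Q|$,
\[
|HA'|-0.9|H|\ge0.1|HA'|\ge\frac{|A'|}{1+10/\ell}\ge|A'|\Bigl(1-\frac{10}\ell\Bigr)\ge|A'|-10|Q| .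
\]
In both cases $|B'A'|\ge|A'|+0.9|B'|-10|Q|$, and therefore
\[
(\ell-1)\mu(BA)+11|Q|\ge(\ell-1)\bigl(\mu(A)+0.9\mu(B)\bigr).
\]
Dividing by $\ell-1$ and letting $\ell\to\infty$ gives $\mu(BA)\ge\mu(A)+0.9\mu(B)$, and the claim follows from \eqref{eq:balls}.

By Lemma~\ref{lem:numeric}(i), $J(\mathcal N)\ge0$, so $\|\psi\|_1\ge\kappa$ by \eqref{eq:critcompact}, a contradiction. No surplus is needed here, since the identity has measure zero.
\end{proof}

\subsection{The general case}

\begin{proof}[Proof of Theorem~\ref{thm:compact}]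
Let $(G,F)$ be a reduced pair with $\|\psi\|_1<\kappa$; we show that $\|\psi\|_1=1$. Let $N$ be the preimage of $\bar G_0$ in $G$. As in the proof of Proposition~\ref{prop:adjoint}, we may replace $(G,F)$ by $(K,F_K)$ and assume that the $\chi_N$, $\chi\in F$, are irreducible and distinct; also $N=N_0Z$, by the same argument. We show that every $\chi\in F$ is linear; then \eqref{eq:saeki} gives $\|\psi\|_1=1$. If $\bar G_0=1$, then $N=Z$ is abelian and this is immediate.

In general $\bar G_0$ may have a center, so Proposition~\ref{prop:adjoint} does not apply directly. We remove the center by splitting $F$ according to central characters. Let $Y=Z(N)\ge Z$. By Schur's lemma $Y$ acts by scalars in each $\rho_\chi$, $\chi\in F$. For a linear character $\nu$ of $Y$ let $F_\nu=\{\chi\in F:\chi_Y=d_\chi\nu\}$, and fix $\nu$ with $F_\nu\ne\emptyset$. If $\chi\in F_{\nu'}$, then $\chi(gy)=\chi(g)\nu'(y)$ for $y\in Y$, so orthogonality of the characters of $Y$ gives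
\[
\psi_{F_\nu}(g)=\mathbb{E}_{y\in Y}\,\psi(gy)\overline{\nu(y)},\qquad\text{hence}\qquad\|\psi_{F_\nu}\|_1\le\|\psi\|_1<\kappa .
\]
Let $Z_\nu=Z_{F_\nu}$; it contains $Y$. From $N=N_0Z$ with $Z$ central we get $N=N_0Y$ and $N_0\cap Y=Z(N_0)$, so $N/Y\cong N_0/Z(N_0)$ is trivial or of adjoint type by Lemma~\ref{lem:lie}(i). The subgroup $NZ_\nu/Z_\nu$ of $G/Z_\nu$ is a quotient of $N/Y$, so it is connected and, by Lemma~\ref{lem:lie}(ii), trivial or of adjoint type. It is closed of finite index, so it is the identity component of $G/Z_\nu$. Proposition~\ref{prop:adjoint}, applied to $(G,F_\nu)$, excludes adjoint type. Hence $N\le Z_\nu$, and $N$ acts by scalars in each $\rho_\chi$, $\chi\in F_\nu$. Since $\chi_N$ is irreducible, $\chi$ is linear. Every $\chi\in F$ lies in some $F_\nu$, and the proof is complete.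
\end{proof}

\begin{thebibliography}{9}

\bibitem{DM}
Dixon and Mortimer, \emph{Permutation Groups}.

\bibitem{Kem}
Kemperman, Fund. Math. \textbf{56} (1964), 51--68.

\bibitem{gap}
\emph{Mind the GAP: Amenability Constants and Arens Regularity of Fourier Algebras},
\texttt{https://libuwspaceprd02.uwaterloo.ca/\allowbreak bitstream/\allowbreak handle/\allowbreak 10012/\allowbreak 19770/\allowbreak Sawatzky\_John.pdf?\allowbreak sequence=3\&isAllowed=y}

\end{thebibliography}
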